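\title{The volume of the Kobayashi indicatrix of a convex tube domain}

\begin{abstract}
Let $K\subset\mathbb{R}^n$ be a symmetric convex body and let $I$ be the Kobayashi indicatrix at the origin of the tube domain $\operatorname{int}K+i\mathbb{R}^n$. It has been conjectured that $\lambda_{2n}(I)\le(4/\pi)^n\lambda_n(K)^2$, the value attained by the cube. We prove that this inequality holds for $n\le2$, with equality in the plane exactly for parallelograms and centrally symmetric hexagons, and that it fails for every $n\ge3$: a cube in $\mathbb{R}^3$ with two opposite corners cut off is a counterexample. We also show that the best exponential rate in an estimate of this type lies between $\pi/2$ and $16/\pi^2$. The proofs identify $I$, up to its boundary, with a convex body that depends Minkowski linearly on $K$, and then use mixed volumes.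
\end{abstract}

\section{Introduction}

Let $\Delta$ be the unit disc in $\mathbb{C}$. For a domain $\Omega\subset\mathbb{C}^n$ and $w\in\Omega$, the \emph{Kobayashi indicatrix} is
\[
I_\Omega(w)=\{\varphi'(0):\ \varphi\colon\Delta\to\Omega\ \text{holomorphic},\ \varphi(0)=w\}\subset\mathbb{C}^n .
\]
It records the velocities with which a holomorphic disc in $\Omega$ can pass through $w$, so it measures the size of $\Omega$ as seen from $w$. By the Schwarz lemma $I_\Delta(0)=\overline\Delta$.

A \emph{symmetric convex body} is a compact convex set $K\subset\mathbb{R}^n$ with nonempty interior and $K=-K$. Its tube domain is $T_K=\operatorname{int}K+i\mathbb{R}^n$. Let $\lambda_m$ be Lebesgue measure on $\mathbb{R}^m$, identify $\mathbb{C}^n$ with $\mathbb{R}^{2n}$, and put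
\[
R(K)=\frac{\lambda_{2n}(I_{T_K}(0))}{\lambda_n(K)^2},\qquad C_n=\sup_{K\subset\mathbb{R}^n}R(K),
\]
the supremum being taken over all symmetric convex bodies in $\mathbb{R}^n$. An invertible real linear map $A$ multiplies both numerator and denominator by $(\det A)^2$, so $R(K)$ depends only on the shape of $K$ up to linear equivalence. How large can it be?

For $K=[-1,1]$ the tube is the strip $|\operatorname{Re}z|<1$, the image of $\Delta$ under the conformal map $\frac4\pi\arctan z$. The indicatrix is the disc of radius $4/\pi$, of area $16/\pi$, and $R=4/\pi$. The tube over a cube is a product of strips, so $R([-1,1]^n)=(4/\pi)^n$. In general it is known that $I_{T_K}(0)\subset\frac4\pi(K+iK)$, which gives $R(K)\le(4/\pi)^{2n}$; we recall the short proof in Lemma~\ref{lem:props}. For the cube this inclusion replaces each disc by its circumscribed square and loses a factor $4/\pi$ in every coordinate. One is led to guess that this loss occurs for every $K$ and that the cube is extremal. This is the conjecture posed in \cite{BC}.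

\medskip
\noindent\textbf{Conjecture.} \emph{For every symmetric convex body $K\subset\mathbb{R}^n$,}
\begin{equation}\label{eq:conj}
\lambda_{2n}(I_{T_K}(0))\le\Big(\frac4\pi\Big)^n\lambda_n(K)^2 .
\end{equation}

We show that \eqref{eq:conj} is true for $n\le2$ and false for every $n\ge3$.

\begin{theorem}\label{thm:counter}
For $0<\tau\le\frac1{100}$ the body
\[
K_\tau=\{x\in[-1,1]^3:\ |x_1+x_2+x_3|\le3-2\tau\}
\]
satisfies $R(K_\tau)>(4/\pi)^3$. For $n>3$, $R(K_\tau\times[-1,1]^{n-3})>(4/\pi)^n$. Thus \eqref{eq:conj} fails for all $n\ge3$.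
\end{theorem}

The choice $\tau=\frac1{100}$ gives the explicit counterexample $\{x\in[-1,1]^3:|x_1+x_2+x_3|\le2.98\}$.

\begin{theorem}\label{thm:plane}
For $n=1$, $R(K)=4/\pi$ for every $K$. For $n=2$, $R(K)\le(4/\pi)^2$, with equality if and only if $K$ is a parallelogram or a centrally symmetric hexagon.
\end{theorem}

\begin{theorem}\label{thm:rate}
The limit $c_*=\lim_n C_n^{1/n}$ exists, equals $\sup_n C_n^{1/n}$, and satisfies $\frac\pi2\le c_*\le\frac{16}{\pi^2}$. For the cross-polytopes $B_1^n=\{x\in\mathbb{R}^n:\sum|x_j|\le1\}$ one has $\lim_nR(B_1^n)^{1/n}=\pi/2$. Hence $4/\pi\approx1.273$ cannot be replaced by any constant below $\pi/2\approx1.571$ in an estimate $\lambda_{2n}(I_{T_K}(0))\le c^n\lambda_n(K)^2$ valid for all $n$ and $K$.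
\end{theorem}

We do not determine the exact value of $c_*$.

All three proofs start from Section~\ref{sec:body}, which removes the complex analysis: up to its boundary, the indicatrix is a convex body $J_K\subset\mathbb{C}^n$ with an explicit support function, and $K\mapsto J_K$ respects Minkowski sums. To test whether the cube is a local maximum of $R$ we cut off two opposite corners of size $\tau$. Both $\lambda_n(K)^2$ and $\lambda_{2n}(J_K)$ then drop by a multiple of $\tau^n$, and everything depends on the two coefficients. Section~\ref{sec:mixed} expresses the second coefficient as an average of $n$-dimensional volumes. In the plane the coefficients are $2$ and $2$, an exact tie (Section~\ref{sec:square}). In space they are $\frac23$ and at most $\frac{64}{\pi^2}-6<0.485$, so the indicatrix loses less than the conjecture requires (Section~\ref{sec:counter}). Sections~\ref{sec:plane} and~\ref{sec:cross} prove Theorems~\ref{thm:plane} and~\ref{thm:rate} and can be read independently of Sections~\ref{sec:square} and~\ref{sec:counter}.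

\section{The indicatrix as a convex body}\label{sec:body}

The condition $\varphi(\Delta)\subset T_K$ constrains only $\operatorname{Re}\varphi$, and $\varphi'(0)$ can be read off from the first Fourier coefficient of $\operatorname{Re}\varphi$ on a circle. This suggests the following definition. We allow $K$ to have empty interior, because segments and projections will occur. For a symmetric compact convex set $K\subset\mathbb{R}^n$ let
\[
J_K=\Big\{\frac1\pi\int_0^{2\pi}e^{-it}u(t)\,dt:\ u\colon\mathbb{R}/2\pi\mathbb{Z}\to K\ \text{measurable}\Big\}\subset\mathbb{C}^n .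
\]
The functions with values in $K$ almost everywhere form a bounded closed convex subset of $L^2$, which is weakly compact, and $J_K$ is its image under a weakly continuous linear map. So $J_K$ is compact and convex.

We use the Euclidean inner product $\langle z,w\rangle=\operatorname{Re}\sum z_j\bar w_j$ on $\mathbb{C}^n$ and write $x\cdot y$ for its restriction to $\mathbb{R}^n$. The \emph{support function} of a compact convex set $X$ is $h_X(w)=\max_{z\in X}\langle z,w\rangle$. Recall that $X\subset Y$ if and only if $h_X\le h_Y$, that $h_{aX+bY}=ah_X+bh_Y$ for $a,b\ge0$, that $h_{AX}(w)=h_X(A^{T}w)$ for a linear map $A$, and that convergence in the Hausdorff metric means uniform convergence of support functions on the unit sphere.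

\begin{lemma}\label{lem:support}
For all $w\in\mathbb{C}^n$,
\begin{equation}\label{eq:support}
h_{J_K}(w)=\frac1\pi\int_0^{2\pi}h_K\big(\operatorname{Re}(e^{-it}w)\big)\,dt .
\end{equation}
\end{lemma}

\begin{proof}
Put $a(t)=\operatorname{Re}(e^{it}w)\in\mathbb{R}^n$. If $z\in J_K$ is given by $u$, then, $u$ being real,
\[
\langle z,w\rangle=\frac1\pi\int_0^{2\pi}u(t)\cdot a(t)\,dt\le\frac1\pi\int_0^{2\pi}h_K(a(t))\,dt .
\]
For the opposite inequality divide $[0,2\pi)$ into $k$ equal intervals with left endpoints $t_l$, choose $x_l\in K$ with $x_l\cdot a(t_l)=h_K(a(t_l))$, and let $u=x_l$ on the $l$-th interval. There $|u(t)\cdot a(t)-h_K(a(t))|\le2\rho\,|a(t)-a(t_l)|$ with $\rho=\max_{x\in K}|x|$, and this tends to $0$ uniformly as $k\to\infty$. The substitution $t\mapsto-t$ gives \eqref{eq:support}.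
\end{proof}

\begin{proposition}\label{prop:JK}
If $K$ is a symmetric convex body, then $(1-\eta)J_K\subset I_{T_K}(0)\subset J_K$ for all $\eta\in(0,1)$, and $\lambda_{2n}(I_{T_K}(0))=\lambda_{2n}(J_K)$.
\end{proposition}

\begin{proof}
Let $\varphi(z)=\sum_{k\ge1}a_kz^k$ map $\Delta$ to $T_K$. For $r<1$ we have $\operatorname{Re}\varphi(re^{it})=\frac12\sum_k r^k(a_ke^{ikt}+\bar a_ke^{-ikt})$, hence
\[
r\varphi'(0)=\frac1\pi\int_0^{2\pi}e^{-it}\operatorname{Re}\varphi(re^{it})\,dt\in J_K .
\]
Since $J_K$ is closed, $\varphi'(0)\in J_K$.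

Conversely, let $z\in J_K$ be given by $u$. The Schwarz integral of $u$ is holomorphic with real part the Poisson integral of $u$, but it vanishes at $0$ only if $u$ has mean zero. We therefore pass to $v(t)=\frac12(u(t)-u(t+\pi))$. It takes values in $K$ because $K=-K$ is convex, it has mean zero, and $\int e^{-it}v\,dt=\int e^{-it}u\,dt$. Let
\[
\varphi(\zeta)=\frac{1-\eta}{2\pi}\int_0^{2\pi}\frac{e^{it}+\zeta}{e^{it}-\zeta}\,v(t)\,dt .
\]
The kernel equals $1+2\sum_{k\ge1}\zeta^ke^{-ikt}$, so $\varphi(0)=0$ and $\varphi'(0)=(1-\eta)z$. The real part $\operatorname{Re}\varphi(\zeta)$ is an average of values of $(1-\eta)v$ against the Poisson kernel, so it lies in $(1-\eta)K\subset\operatorname{int}K$.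

Finally, $K$ contains a ball about $0$, so \eqref{eq:support} gives $h_{J_K}(w)>0$ for $w\ne0$, that is, $0\in\operatorname{int}J_K$. Then $\operatorname{int}J_K\subset\bigcup_\eta(1-\eta)J_K\subset I_{T_K}(0)\subset J_K$, and the boundary of a convex body is a null set.
\end{proof}

\begin{remark}
The first inclusion needs symmetry. For $K=[-\varepsilon,1]$ the same formula defines the disc of radius $\frac2\pi(1+\varepsilon)$, because adding a constant to $u$ does not change $\int e^{-it}u\,dt$. But a function $u$ of mean zero with values in $K$ has $\int|u|=2\int u^-\le4\pi\varepsilon$, so $|\varphi'(0)|\le4\varepsilon$ for every disc through $0$.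
\end{remark}

From now on $R(K)=\lambda_{2n}(J_K)/\lambda_n(K)^2$.

\begin{lemma}\label{lem:props}
Let $K,L$ be symmetric compact convex sets.
\begin{enumerate}
\item[(a)] If $K,L\subset\mathbb{R}^n$ and $a,b\ge0$, then $J_{aK+bL}=aJ_K+bJ_L$. If $L\subset K$, then $J_L\subset J_K$.
\item[(b)] $J_{AK}=AJ_K$ for every real linear map $A\colon\mathbb{R}^n\to\mathbb{R}^m$, extended complex linearly.
\item[(c)] $J_{K\times L}=J_K\times J_L$; hence $R(K\times L)=R(K)R(L)$ for bodies $K,L$.
\item[(d)] For $v\in\mathbb{R}^n$, $J_{[-v,v]}=\{\zeta v:|\zeta|\le4/\pi\}$, and its support function is $\frac1\pi\int_0^{2\pi}|\langle w,e^{it}v\rangle|\,dt$.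
\item[(e)] $J_K\subset\frac4\pi(K+iK)$; hence $C_n\le(16/\pi^2)^n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The right side of \eqref{eq:support} is linear and monotone in $h_K$. (b) The adjoint of the extension of $A$ is the extension of $A^T$, and $A^T\operatorname{Re}(e^{-it}w)=\operatorname{Re}(e^{-it}A^Tw)$; so both sides have support function $h_{J_K}(A^Tw)$. (c) A function into $K\times L$ is a pair of functions into $K$ and $L$. (d) Let $\omega=\sum v_jw_j\in\mathbb{C}$. The integrand in \eqref{eq:support} is $|\operatorname{Re}(e^{-it}\omega)|=|\langle w,e^{it}v\rangle|$, and $\frac1\pi\int_0^{2\pi}|\operatorname{Re}(e^{-it}\omega)|\,dt=\frac4\pi|\omega|=\max_{|\zeta|\le4/\pi}\operatorname{Re}(\zeta\bar\omega)$. (e) If $z$ is given by $u$, then $\frac\pi4\operatorname{Re}z=\int_0^{2\pi}\operatorname{sgn}(\cos t)\,u(t)\,\frac{|\cos t|}4\,dt$ is an average of points of $K=-K$ against a probability measure, so it lies in $K$. The same holds for $\operatorname{Im}z$ with $-\sin t$ in place of $\cos t$. The set $\frac4\pi(K+iK)$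 has volume $(4/\pi)^{2n}\lambda_n(K)^2$.
\end{proof}

For $K=[-a,a]\subset\mathbb{R}$, part (d) gives $R(K)=\frac{16}{\pi}a^2/(2a)^2=\frac4\pi$, which is the case $n=1$ of Theorem~\ref{thm:plane}. By (c), $R(K\times[-1,1])=\frac4\pi R(K)$, so the second statement of Theorem~\ref{thm:counter} follows from the first.

\section{Mixed volumes and deformations of the cube}\label{sec:mixed}

By Lemma~\ref{lem:props}(a), the volume of $J_K$ along a segment $K=(1-\tau)K_0+\tau K_1$ is the volume of a Minkowski combination, which is a polynomial in $\tau$ whose coefficients are mixed volumes. We recall what we need from \cite[\S\S5.1, 5.3]{Sch}.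

There is a unique symmetric function $V$ of $m$ compact convex sets in $\mathbb{R}^m$ such that
\[
\lambda_m(t_1X_1+\dots+t_rX_r)=\sum_{i_1,\dots,i_m=1}^r t_{i_1}\cdots t_{i_m}V(X_{i_1},\dots,X_{i_m})\qquad(t_i\ge0).
\]
It is nonnegative, and in each argument it is Minkowski linear (with nonnegative coefficients), monotone under inclusion and continuous in the Hausdorff metric. We write $X[k]$ for $X$ repeated $k$ times; thus $V(X[m])=\lambda_m(X)$. For a subspace $E$, let $X|E^\perp$ be the orthogonal projection of $X$ to $E^\perp$ and let $V^E$ be the mixed volume in $E$.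
\begin{enumerate}
\item[(F1)] If $X_1,\dots,X_k$ lie in a $k$-dimensional subspace $E$, then
\[
\binom mkV(X_1,\dots,X_m)=V^E(X_1,\dots,X_k)\,V^{E^\perp}(X_{k+1}|E^\perp,\dots,X_m|E^\perp).
\]
In particular $V=0$ if $k+1$ of the sets lie in $E$.
\item[(F2)] If $u_1,\dots,u_k$ is a basis of $E$ and $S_i=[-u_i,u_i]$, then
\[
V(S_1,\dots,S_k,X[m-k])=\frac{(m-k)!}{m!}\,\lambda_k(S_1+\dots+S_k)\,\lambda_{m-k}(X|E^\perp).
\]
\item[(F3)] If $h_Z(w)=\int|\langle x,w\rangle|\,d\mu(x)$ for a finite measure $\mu$ with compact support (such a $Z$ is called a \emph{zonoid}), then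
\[
\lambda_m(Z)=\frac{2^m}{m!}\int|\det(x_1,\dots,x_m)|\,d\mu(x_1)\cdots d\mu(x_m).
\]
\end{enumerate}

Let $Q=[-1,1]^n$, let $e_1,\dots,e_n$ be the standard basis, and let $D_j=\{\zeta e_j:|\zeta|\le4/\pi\}$. By Lemma~\ref{lem:props}(a),(d), $P:=J_Q=D_1+\dots+D_n$ is a polydisc of volume $(16/\pi)^n$. A disc is an average of its diameters, and by (F2) a mixed volume with segments is the volume of a projection. The projections that arise are the following: for $X\subset\mathbb{C}^n$ and $\alpha\in(\mathbb{R}/2\pi\mathbb{Z})^n$ let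
\[
X_\alpha=\big\{\big(\operatorname{Re}(e^{-i\alpha_j}z_j)\big)_{j=1}^n:\ z\in X\big\}\subset\mathbb{R}^n .
\]
For example $P_\alpha=\frac4\pi Q$. We write $\mathbb{E}$ for the expectation when $\alpha_1,\dots,\alpha_n$ are independent and uniformly distributed.

\begin{lemma}\label{lem:average}
For every compact convex set $X\subset\mathbb{C}^n$,
\[
V(D_1,\dots,D_n,X[n])=4^n\frac{n!}{(2n)!}\,\mathbb{E}\,\lambda_n(X_\alpha).
\]
\end{lemma}

\begin{proof}
Let $S_j(\theta)=[-e^{i\theta}e_j,e^{i\theta}e_j]$. By Lemma~\ref{lem:props}(d), $h_{D_j}=\frac1\pi\int_0^{2\pi}h_{S_j(\theta)}\,d\theta$, and the Riemann sums converge uniformly on the unit sphere. So $\frac2k\sum_{l=1}^kS_j(2\pi l/k)\to D_j$ as $k\to\infty$. By multilinearity and continuity,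
\[
V(D_1,\dots,D_n,X[n])=2^n\,\mathbb{E}\,V\big(S_1(\theta_1),\dots,S_n(\theta_n),X[n]\big)
\]
with $\theta_j$ independent and uniform. The vectors $e^{i\theta_j}e_j$ are orthonormal, so the segments add up to a cube of volume $2^n$. The orthogonal complement of their span has the orthonormal basis $e^{i\alpha_j}e_j$ with $\alpha_j=\theta_j+\frac\pi2$, and in this basis the projection of $X$ is $X_\alpha$. Now apply (F2) with $m=2n$, $k=n$.
\end{proof}

Cutting off a corner of size $\tau$ costs the cube a volume of order $\tau^n$, so it can increase $R$ only if $J_K$ also loses nothing below the order $\tau^n$. The next proposition isolates the property that guarantees this. Let $\pi_j\colon\mathbb{R}^n\to\mathbb{R}^n$ be the projection that replaces $x_j$ by $0$.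

\begin{proposition}\label{prop:expansion}
Let $L\subset Q$ be symmetric, compact and convex with $\pi_jL=\pi_jQ$ for all $j$. Put $M=J_L$,
\[
m_k=\frac{V(P[2n-k],M[k])}{\lambda_{2n}(P)},\qquad \ell(L)=\mathbb{E}\,\lambda_n\big(Q\setminus\tfrac\pi4M_\alpha\big).
\]
Then $0\le m_k\le1$, and for $0\le\tau\le1$
\begin{equation}\label{eq:expansion}
\frac{\lambda_{2n}(J_{(1-\tau)Q+\tau L})}{(16/\pi)^n}=1-\ell(L)(1-\tau)^n\tau^n-\sum_{k=n+1}^{2n}\binom{2n}k(1-\tau)^{2n-k}\tau^k(1-m_k).
\end{equation}
\end{proposition}

\begin{proof}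
Since $M\subset P$, monotonicity gives $0\le m_k\le1$. By Lemma~\ref{lem:props}(a) the left side of \eqref{eq:expansion} is $\sum_k\binom{2n}k(1-\tau)^{2n-k}\tau^km_k$. The weights $\binom{2n}k(1-\tau)^{2n-k}\tau^k$ add up to $1$, so it suffices to show that $m_k=1$ for $k<n$ and $\binom{2n}n(1-m_n)=\ell(L)$.

For $X=M$ and $X=P$ expand
\[
V(P[2n-k],X[k])=\sum_{i_1+\dots+i_n=2n-k}\frac{(2n-k)!}{i_1!\cdots i_n!}\,V(D_1[i_1],\dots,D_n[i_n],X[k]);
\]
for $X=P$ the left side is $\lambda_{2n}(P)$. Consider a term with some $i_j\ge2$. Apply (F1) to two copies of $D_j$ and the real $2$-plane $E=\mathbb{C}e_j$: the term depends on $X$ only through the projection of $X$ to $\{z_j=0\}$. By Lemma~\ref{lem:props}(b) and the hypothesis on $L$, the projection of $M$ is $J_{\pi_jL}=J_{\pi_jQ}$, the projection of $P$. So the term is the same for $M$ and for $P$.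

If $k<n$, then $i_1+\dots+i_n>n$, every term has some $i_j\ge2$, and $m_k=1$. If $k=n$, the only other term is $i=(1,\dots,1)$, with coefficient $n!$. By Lemma~\ref{lem:average} and $M_\alpha\subset P_\alpha=\frac4\pi Q$,
\[
\lambda_{2n}(P)(1-m_n)=n!\;4^n\frac{n!}{(2n)!}\,\mathbb{E}\,\lambda_n(P_\alpha\setminus M_\alpha)=\binom{2n}n^{-1}4^n\Big(\frac4\pi\Big)^n\ell(L).
\]
Divide by $\lambda_{2n}(P)=(16/\pi)^n$.
\end{proof}

\section{Cutting two corners of a square}\label{sec:square}

In the plane every quantity in \eqref{eq:expansion} can be computed by hand. Let $Q=[-1,1]^2$ and, for $0<\tau<1$,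
\[
H_\tau=\{x\in Q:\ |x_1+x_2|\le2-2\tau\},\qquad \lambda_2(H_\tau)=4-2\cdot\tfrac12(2\tau)^2=4(1-\tau^2).
\]
Let $L$ be the convex hull of the two vertices $\pm(1,-1)$ of $Q$ that survive the cut; it is a diagonal, and $\pi_jL=\pi_jQ$. We have $H_\tau=(1-\tau)Q+\tau L$. Indeed, the right side lies in $Q$ and satisfies $|x_1+x_2|\le2(1-\tau)$. It also contains all vertices of the hexagon $H_\tau$, namely $\pm(1,-1)$ and the points $\pm(1,1-2\tau)$, $\pm(1-2\tau,1)$, since $(1,1-2\tau)=(1-\tau)(1,1)+\tau(1,-1)$ and $(1-2\tau,1)=(1-\tau)(1,1)+\tau(-1,1)$.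

By Lemma~\ref{lem:props}(d), $M=J_L$ is the disc $\{\zeta(1,-1):|\zeta|\le4/\pi\}$. It lies in a real $2$-plane, so $m_3=m_4=0$ by (F1). The set $\frac\pi4M_\alpha$ is the image of the unit disc under the linear map $\zeta\mapsto(\operatorname{Re}e^{-i\alpha_1}\zeta,\,-\operatorname{Re}e^{-i\alpha_2}\zeta)$, of determinant $\sin(\alpha_1-\alpha_2)$. It is an ellipse inscribed in $Q$, of area $\pi|\sin(\alpha_1-\alpha_2)|$ and mean area $\pi\cdot\frac2\pi=2$. Thus $\ell(L)=4-2=2$, and \eqref{eq:expansion} reads
\[
\frac{\lambda_4(J_{H_\tau})}{(16/\pi)^2}=1-2(1-\tau)^2\tau^2-4(1-\tau)\tau^3-\tau^4=(1-\tau^2)^2=\frac{\lambda_2(H_\tau)^2}{\lambda_2(Q)^2}.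
\]
The indicatrix and the squared area lose the same proportion, $2\tau^2-\tau^4$, and $R(H_\tau)=(4/\pi)^2$ for all $\tau$. So already for $n=2$ the cube is not the only body with equality in \eqref{eq:conj}: cutting corners is a neutral direction. In dimension three the same computation no longer ends in a tie.

\section{The counterexample in dimension three}\label{sec:counter}

Now let $Q=[-1,1]^3$ and let $L$ be the convex hull of the six vertices of $Q$ other than $\pm(1,1,1)$. These are $\pm(-1,1,1)$, $\pm(1,-1,1)$, $\pm(1,1,-1)$, so $L$ is a linear image of the cross-polytope $B_1^3$. As before $M=J_L$.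

\subsection*{The bodies}
Three facts put us in the setting of Proposition~\ref{prop:expansion}. First, $\pi_jL=\pi_jQ$: each vertex of the square $\pi_jQ$ has two preimages among the vertices of $Q$, which differ in one sign, so at least one of them is a vertex of $L$. Second, $|x_1+x_2+x_3|\le1$ on $L$ and $\le3$ on $Q$, so
\begin{equation}\label{eq:incl}
(1-\tau)Q+\tau L\subset K_\tau .
\end{equation}
We need only this inclusion, since we want a lower bound for $\lambda_6(J_{K_\tau})$. Third, for $0<\tau<1$ the set $Q\setminus K_\tau$ consists of two disjoint corner simplices with three perpendicular edges of length $2\tau$, so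
\begin{equation}\label{eq:volK}
\lambda_3(K_\tau)=8-2\cdot\frac{(2\tau)^3}6=8\Big(1-\frac{\tau^3}3\Big).
\end{equation}
The squared volume therefore loses the proportion $\frac23\tau^3$ to leading order, and we must show that $\ell(L)<\frac23$.

\begin{proposition}\label{prop:loss}
$\ell(L)\le\dfrac{64}{\pi^2}-6<0.485$.
\end{proposition}

Unlike the ellipse of Section~\ref{sec:square}, the body $M_\alpha$ is given only through its support function. We use this function to describe what is missing near each vertex of $Q$, bound the volume of the missing part by an explicit integral, and average over $\alpha$.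

\subsection*{The missing corners}
Maximize $a\cdot x$ over the six vertices of $L$. If $a$ has a positive and a negative coordinate, a vertex of $L$ realizes $\sum|a_j|$. If $a\in\pm[0,\infty)^3$, a vertex of $L$ has one or two signs opposite to those of $a$, and the best choice is to reverse only the smallest coordinate. Hence
\begin{equation}\label{eq:hL}
h_L(a)=\begin{cases}\sum|a_j|-2\min_j|a_j|,&a\in\pm[0,\infty)^3,\\[2pt] \sum|a_j|,&\text{otherwise.}\end{cases}
\end{equation}
For $\beta\in(\mathbb{R}/2\pi\mathbb{Z})^3$ and $s\in[0,\infty)^3$ define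
\[
\Theta(\beta)=\{t:\ \cos(t-\beta_j)>0\ \text{for }j=1,2,3\},\qquad g_\beta(s)=\int_{\Theta(\beta)}\min_j\,s_j\cos(t-\beta_j)\,dt,
\]
\[
U(\beta)=\{\eta\in[0,\infty)^3:\ s\cdot\eta<g_\beta(s)\ \text{for some }s\in[0,\infty)^3\}.
\]
For $\sigma\in\{\pm1\}^3$ let $\alpha^\sigma_j=\alpha_j$ if $\sigma_j=1$ and $\alpha^\sigma_j=\alpha_j+\pi$ if $\sigma_j=-1$.

\begin{lemma}\label{lem:corners}
$\lambda_3(Q\setminus\frac\pi4M_\alpha)\le\sum_{\sigma\in\{\pm1\}^3}\lambda_3(U(\alpha^\sigma))$.
\end{lemma}

\begin{proof}
Let $h$ be the support function of $\frac\pi4M_\alpha$. The adjoint of the projection $z\mapsto(\operatorname{Re}e^{-i\alpha_j}z_j)_j$ sends $r\in\mathbb{R}^3$ to $(r_je^{i\alpha_j})_j$, so \eqref{eq:support} gives $h(r)=\frac14\int_0^{2\pi}h_L\big((r_j\cos(t-\alpha_j))_j\big)\,dt$. Write $r_j=\sigma_js_j$ with $s_j\ge0$ and put $\beta=\alpha^\sigma$; then $r_j\cos(t-\alpha_j)=s_j\cos(t-\beta_j)$. The term $\sum|a_j|$ in \eqref{eq:hL} contributes $\sum s_j$. The correction $2\min|a_j|$ is nonzero only when the $a_j$ are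 all positive or all negative, which forces $t\in\Theta(\beta)$ or $t\in\Theta(\beta)+\pi$; on these two sets it is present, and they contribute equally. Therefore
\[
h(r)=\sum_js_j-g_\beta(s).
\]
Let $\xi\in Q\setminus\frac\pi4M_\alpha$. Then $r\cdot\xi>h(r)$ for some $r$. With $\sigma,s,\beta$ as above and $\eta_j=1-\sigma_j\xi_j\ge0$ we have $r\cdot\xi=\sum s_j-s\cdot\eta$, so $s\cdot\eta<g_\beta(s)$ and $\eta\in U(\alpha^\sigma)$. For each $\sigma$ the map $\xi\mapsto\eta$, which moves the vertex $\sigma$ to the origin, is an isometry.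
\end{proof}

\subsection*{The volume of one corner}
If $t\in\Theta(\beta)$, then $\beta_1,\beta_2,\beta_3$ lie in the open half circle centered at $t$. So $U(\beta)=\emptyset$ unless the three points lie in an open half circle. A common rotation of the $\beta_j$ leaves $g_\beta$ unchanged, and a permutation of the $\beta_j$ permutes the coordinates of $U(\beta)$. Thus, when the points are distinct, it is enough to treat $\beta=(0,b,c)$ with $0<b<c<\pi$.

\begin{lemma}\label{lem:W}
For $0<b<c<\pi$,
\[
\lambda_3\big(U(0,b,c)\big)\le W(b,c):=\int_{c<x<y<z<\pi}\sin(x-c)\,\sin(y-b)\,\sin z\;dx\,dy\,dz .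
\]
\end{lemma}

\begin{proof}
Here $\Theta=(c-\frac\pi2,\frac\pi2)$. After shifting $t$ by $\frac\pi2$,
\[
g_\beta(s)=\int_c^\pi\min_js_jf_j(t)\,dt,\qquad f_1=\sin t,\quad f_2=\sin(t-b),\quad f_3=\sin(t-c),
\]
and the $f_j$ are positive on $(c,\pi)$. The quotients $f_3/f_2$ and $f_2/f_1$ have derivatives $\sin(c-b)/f_2^2>0$ and $\sin b/f_1^2>0$. So as $t$ increases the minimum is attained first by $j=3$, then possibly by $j=2$, and finally by $j=1$. This tells us how to bound it: for any $c\le x\le z\le\pi$,
\[
g_\beta(s)\le s\cdot\gamma(x,z),\qquad \gamma(x,z)=\Big(\int_z^\pi f_1,\ \int_x^zf_2,\ \int_c^xf_3\Big).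
\]
Let $\eta\in U(\beta)$, with $s\cdot\eta<g_\beta(s)$. Since $s\ge0$, the inequality $\eta\ge\gamma(x,z)$ cannot hold in all three coordinates, for any $x\le z$. We use this four times.

From $\gamma(\pi,\pi)=(0,0,\int_c^\pi f_3)$ and $\eta\ge0$ we get $\eta_3<\int_c^\pi f_3$, and from $\gamma(c,c)=(\int_c^\pi f_1,0,0)$ we get $\eta_1<\int_c^\pi f_1$. So there are unique $x,z\in[c,\pi]$ with $\eta_3=\int_c^xf_3$ and $\eta_1=\int_z^\pi f_1$. If $x\ge z$, then $\gamma(z,z)=(\eta_1,0,\int_c^zf_3)\le\eta$, which is excluded. Hence $x<z$, and $\gamma(x,z)=(\eta_1,\int_x^zf_2,\eta_3)$ forces $\eta_2<\int_x^zf_2$.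

The change of variables $(\eta_3,\eta_1)\to(x,z)$ has Jacobian $f_3(x)f_1(z)$, so $\lambda_3(U(\beta))\le\int_{c<x<z<\pi}f_3(x)f_1(z)\int_x^zf_2(y)\,dy\,dx\,dz=W(b,c)$.
\end{proof}

\subsection*{Averaging}

\begin{proof}[Proof of Proposition~\ref{prop:loss}]
Extend $W$ by zero to $[0,2\pi)^2$. Let $\beta$ have distinct coordinates. If they lie in an open half circle, let $\beta_j$ be the first one met counterclockwise; the other two are $\beta_j+b$ and $\beta_j+c$ with $0<b<c<\pi$. Hence in all cases $\lambda_3(U(\beta))\le\sum W(\beta_k-\beta_j,\beta_l-\beta_j)$, where the sum runs over the six orderings $(j,k,l)$ of $\{1,2,3\}$ and differences are taken in $[0,2\pi)$. For uniform $\alpha$ each $\beta=\alpha^\sigma$ is uniform, its coordinates are almost surely distinct, and each pair of differences is uniform on $[0,2\pi)^2$. By Lemmas~\ref{lem:corners} and~\ref{lem:W},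
\[
\ell(L)\le8\cdot6\cdot\frac{\mathcal{J}}{4\pi^2}=\frac{12\mathcal{J}}{\pi^2},\qquad \mathcal{J}=\int_{0<b<c<x<y<z<\pi}\sin(x-c)\sin(y-b)\sin z .
\]
We integrate in the order $b,c,x,z,y$. First, $\int_0^c\sin(y-b)\,db=\cos(y-c)-\cos y$. Next, from $2\sin(x-c)\cos(y-c)=\sin(x+y-2c)-\sin(y-x)$,
\[
\int_0^x\sin(x-c)\cos(y-c)\,dc=\tfrac14\big(\cos(y-x)-\cos(x+y)\big)-\tfrac x2\sin(y-x)=\tfrac12\sin x\sin y-\tfrac x2\sin(y-x),
\]
and $\int_0^x\sin(x-c)\cos y\,dc=(1-\cos x)\cos y$. Integrating the difference over $x\in(0,y)$, with $\int_0^yx\sin(y-x)\,dx=y-\sin y$, gives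
\[
F(y)=\tfrac12\sin y(1-\cos y)-\tfrac12(y-\sin y)-(y-\sin y)\cos y=\sin y+\tfrac12\sin y\cos y-\tfrac y2-y\cos y .
\]
Since $\int_y^\pi\sin z\,dz=1+\cos y$,
\begin{align*}
\mathcal{J}&=\int_0^\pi F(y)(1+\cos y)\,dy\\
&=\int_0^\pi\Big(\sin y+\tfrac32\sin y\cos y+\tfrac12\sin y\cos^2y-\tfrac y2-\tfrac32y\cos y-y\cos^2y\Big)dy\\
&=2+0+\tfrac13-\tfrac{\pi^2}4+3-\tfrac{\pi^2}4=\tfrac{16}3-\tfrac{\pi^2}2,
\end{align*}
where we used $\int_0^\pi y\cos y\,dy=-2$ and $\int_0^\pi y\cos2y\,dy=0$. Thus $\ell(L)\le\frac{64}{\pi^2}-6$, and this is less than $0.485$ because $6.485\,\pi^2>6.485\cdot9.869>64$.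
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
By \eqref{eq:incl}, Lemma~\ref{lem:props}(a), \eqref{eq:expansion} with $m_k\ge0$, and Proposition~\ref{prop:loss},
\[
\frac{\lambda_6(J_{K_\tau})}{(16/\pi)^3}\ge1-\tau^3\big(0.485+15\tau+6\tau^2+\tau^3\big).
\]
By \eqref{eq:volK},
\[
\frac{(4/\pi)^3\lambda_3(K_\tau)^2}{(16/\pi)^3}=\Big(1-\frac{\tau^3}3\Big)^2=1-\tau^3\Big(\frac23-\frac{\tau^3}9\Big).
\]
The bound on $\tau$ serves to absorb the terms of higher order: for $0<\tau\le\frac1{100}$,
\[
0.485+15\tau+6\tau^2+\tau^3+\frac{\tau^3}9<0.64<\frac23 .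
\]
Hence $\lambda_6(J_{K_\tau})>(4/\pi)^3\lambda_3(K_\tau)^2$, and Proposition~\ref{prop:JK} gives $R(K_\tau)>(4/\pi)^3$. The case $n>3$ was reduced to this at the end of Section~\ref{sec:body}.
\end{proof}

\section{The planar inequality and its equality cases}\label{sec:plane}

Every symmetric convex body $K$ in the plane is a zonoid \cite[\S3.5]{Sch}: there is a finite measure $\nu$ on the unit circle with $h_K(a)=\int|v\cdot a|\,d\nu(v)$. Then $J_K$ is a zonoid too, since \eqref{eq:support} gives
\[
h_{J_K}(w)=\frac1\pi\int\!\!\int_0^{2\pi}|\langle w,e^{it}v\rangle|\,dt\,d\nu(v),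
\]
and (F3) computes both volumes. In real coordinates $e^{it}v=(v^{(1)}e(t),v^{(2)}e(t))\in\mathbb{R}^2\times\mathbb{R}^2$, where $v=(v^{(1)},v^{(2)})$ and $e(t)=(\cos t,\sin t)$; we denote this vector by $v\otimes e(t)$. The measure $\frac1\pi dt$ is twice the uniform probability measure, so with $t_1,\dots,t_4$ independent and uniform,
\begin{equation}\label{eq:zon}
\lambda_4(J_K)=\frac{2^4}{4!}\,2^4\int\mathbb{E}_t|\mathcal{D}|\,d\nu^4=\frac{32}3\int\mathbb{E}_t|\mathcal{D}|\,d\nu^4,\qquad \lambda_2(K)=2\int|\det(v_1,v_2)|\,d\nu^2,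
\end{equation}
where $\mathcal{D}=\det(v_i\otimes e(t_i))_{i=1}^4$. To compare the two we must express the $4\times4$ determinant through $2\times2$ determinants. Write $[ij]=\det(v_i,v_j)$, $\langle ij\rangle=\det(e(t_i),e(t_j))=\sin(t_j-t_i)$, and
\[
p=[12][34],\quad q=[13][24],\quad r=[14][23],\qquad p'=\langle12\rangle\langle34\rangle,\quad q'=\langle13\rangle\langle24\rangle,\quad r'=\langle14\rangle\langle23\rangle .
\]

\begin{lemma}\label{lem:det}
We have $q=p+r$, $q'=p'+r'$ (the Pl\"ucker relations), and
\[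
\mathcal{D}=rq'-qr'=rp'-pr'=qp'-pq' .
\]
\end{lemma}

\begin{proof}
Consider the identities $q=p+r$ and $\mathcal{D}=rq'-qr'$. All terms are polynomials in the $v_i\in\mathbb{R}^2$ and are multiplied by $(\det g)^2$ when each $v_i$ is replaced by $gv_i$. Since independent pairs $v_1,v_2$ are dense, we may assume $v_1=(1,0)$, $v_2=(0,1)$, $v_3=(a,b)$, $v_4=(c,d)$. Then $p=ad-bc$, $q=-bc$, $r=-ad$, so $q=p+r$; applied to the vectors $e_i=e(t_i)$ this also gives $q'=p'+r'$. Expand
\[
\mathcal{D}=\det\begin{pmatrix}e_1&0&ae_3&ce_4\\0&e_2&be_3&de_4\end{pmatrix}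
\]
by Laplace's rule along the first two rows. A nonzero term must use column $1$ in the upper minor and column $2$ in the lower one. Upper columns $\{1,3\}$ give $-ad\,\langle13\rangle\langle24\rangle=rq'$, and upper columns $\{1,4\}$ give $+bc\,\langle14\rangle\langle23\rangle=-qr'$. Finally $rq'-qr'=r(p'+r')-(p+r)r'=rp'-pr'$ and $qp'-pq'=(p+r)p'-p(p'+r')=rp'-pr'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:plane} for $n=2$]
Each of $|p'|,|q'|,|r'|$ is a product of two independent factors distributed as $|\sin\theta|$ with $\theta$ uniform, so it has mean $(2/\pi)^2$. Each form of $\mathcal{D}$ gives a bound by the triangle inequality, and we take the best one. Because $q=p+r$, the largest of $|p|,|q|,|r|$ is the sum of the other two, so the smallest pairwise sum is half of the total: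
\begin{equation}\label{eq:pointwise}
\mathbb{E}_t|\mathcal{D}|\le\frac4{\pi^2}\min\{|r|+|q|,\ |r|+|p|,\ |q|+|p|\}=\frac2{\pi^2}\big(|p|+|q|+|r|\big).
\end{equation}
By \eqref{eq:zon}, each of $|p|,|q|,|r|$ has $\nu^4$-integral $\frac14\lambda_2(K)^2$. Therefore
\[
\lambda_4(J_K)\le\frac{32}3\cdot\frac2{\pi^2}\cdot\frac34\lambda_2(K)^2=\Big(\frac4\pi\Big)^2\lambda_2(K)^2,
\]
with equality if and only if \eqref{eq:pointwise} is an equality for $\nu^4$-almost every $(v_1,\dots,v_4)$.

Suppose $pqr=0$. If $p=0$, then $\mathcal{D}=rp'$ and $|q|=|r|$. If $q=0$, then $\mathcal{D}=rq'$ and $|p|=|r|$. If $r=0$, then $\mathcal{D}=-pr'$ and $|p|=|q|$. In each case both sides of \eqref{eq:pointwise} equal $\frac4{\pi^2}$ times the common absolute value.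

Suppose $pqr\ne0$. The inequality $|rq'-qr'|\le|rq'|+|qr'|$ is strict wherever $q'r'$ has the sign of $qr$, and the other two forms behave in the same way with $p'r'$ and $p'q'$. So \eqref{eq:pointwise} is strict if each of $q'r'$, $p'r'$, $p'q'$ takes both signs on open sets of $t$. For $0<t_1<t_2<t_3<t_4<\pi$ we have $p',q',r'>0$ and all three products are positive. Exchanging $t_2$ and $t_3$ maps $(p',q',r')$ to $(q',p',-r')$, which makes $q'r'$ and $p'r'$ negative. Exchanging $t_1$ and $t_2$ maps $(p',q',r')$ to $(-p',r',q')$, which makes $p'q'$ negative.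

Thus equality holds if and only if $pqr=\prod_{i<j}[ij]$ vanishes $\nu^4$-almost everywhere. This happens if $\operatorname{supp}\nu$ lies on at most three lines through $0$, since then two of any four vectors are parallel. It fails if $\operatorname{supp}\nu$ contains four points on distinct lines, since the product is nonzero on a product of small neighborhoods, which has positive measure. If $\operatorname{supp}\nu$ lies on at most three lines, then $K$ is a sum of at most three pairwise nonparallel segments, and of at least two because it has interior points; so $K$ is a parallelogram or a centrally symmetric hexagon. Conversely, such a polygon is the sum of the segments $[-v,v]$, where $2v$ runs over its two or three edge vectors up to sign, so it is represented by a measure $\nu$ with two or three atoms.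
\end{proof}

\begin{remark}
The proof uses $n=2$ from its first line, through the zonoid representation. The body $K_\tau$ of Theorem~\ref{thm:counter} is not a sum of segments: every face of such a sum is again a sum of segments, hence centrally symmetric, while $K_\tau$ has two triangular faces.
\end{remark}

\section{Cross-polytopes and the exponential rate}\label{sec:cross}

By Lemma~\ref{lem:props}(c),(e), the sequence $\log C_n$ is superadditive and bounded by $n\log(16/\pi^2)$. Fekete's lemma states that $\lim a_n/n=\sup a_n/n$ whenever $a_{n+m}\ge a_n+a_m$. So $c_*$ exists, equals $\sup_nC_n^{1/n}$, and is at most $16/\pi^2$. Since $C_n\ge R(B_1^n)$, Theorem~\ref{thm:rate} follows once we show that $R(B_1^n)^{1/n}\to\pi/2$. Recall that $\lambda_n(B_1^n)=2^n/n!$.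

\subsection*{Upper bound}
If $z\in J_{B_1^n}$ is given by $u$, then
\begin{equation}\label{eq:l1}
\sum_j|z_j|\le\frac1\pi\int_0^{2\pi}\sum_j|u_j(t)|\,dt\le2 .
\end{equation}
The set $\{\sum|z_j|\le\rho\}$ has volume $\upsilon\rho^{2n}$, where $(2\pi)^n=\int_{\mathbb{C}^n}e^{-\sum|z_j|}\,d\lambda_{2n}=\int_0^\infty e^{-\rho}\upsilon\rho^{2n}\,d\rho=\upsilon\,(2n)!$. Hence
\[
R(B_1^n)\le\frac{(2\pi)^n2^{2n}}{(2n)!}\cdot\frac{n!^2}{4^n}=\frac{(2\pi)^n}{\binom{2n}n},
\]
and $\binom{2n}n\ge4^n/(2n+1)$ gives $\limsup_nR(B_1^n)^{1/n}\le\pi/2$.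

\subsection*{Lower bound}
For near equality in \eqref{eq:l1}, each $u_j$ must be concentrated at the times $t$ when $e^{-it}$ is almost parallel to $z_j$, and $\sum|u_j(t)|$ must be close to $1$ at almost all times. A single coordinate cannot do both. With many coordinates whose arguments are evenly spread, each one can act during a short window and the windows together fill the circle. The next lemma builds such a $u$, and the law of large numbers then shows that evenly spread arguments occur on a set of large volume.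

\begin{lemma}\label{lem:windows}
Let $0<\delta<\pi/2$ and $z_j=|z_j|e^{-i\theta_j}$. If for every $t\in\mathbb{R}$
\begin{equation}\label{eq:window}
\sum_{j:\ \operatorname{dist}(t-\theta_j,\pi\mathbb{Z})\le\delta}|z_j|\le\frac4\pi\sin\delta,
\end{equation}
then $z\in J_{B_1^n}$.
\end{lemma}

\begin{proof}
Let $\chi(t)=1$ if $\operatorname{dist}(t,2\pi\mathbb{Z})\le\delta$, $\chi(t)=-1$ if $\operatorname{dist}(t,\pi+2\pi\mathbb{Z})\le\delta$, and $\chi(t)=0$ otherwise; the two sets are disjoint because $\delta<\pi/2$. Then $\int_0^{2\pi}e^{-it}\chi(t)\,dt=2\int_{-\delta}^\delta\cos t\,dt=4\sin\delta$. Put $u_j(t)=\frac{\pi|z_j|}{4\sin\delta}\chi(t-\theta_j)$. By \eqref{eq:window}, $\sum|u_j(t)|\le1$ for all $t$, and $\frac1\pi\int e^{-it}u_j\,dt=\frac{\pi|z_j|}{4\sin\delta}\cdot\frac{4\sin\delta}\pi e^{-i\theta_j}=z_j$.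
\end{proof}

Condition \eqref{eq:window} involves all $t$, while the law of large numbers controls finitely many events. We therefore cut the circle into cells that are much shorter than the windows. Fix an integer $N\ge3$, let $\delta=\pi/N$, and divide $\mathbb{R}/\pi\mathbb{Z}$ into $N^2$ half-open cells of length $\pi/N^2$. Let $G_n\subset\mathbb{C}^n$ be the set of $z$ with
\[
\sum_{j:\ \theta_j\in\Gamma}|z_j|\le\Big(1+\frac1N\Big)\frac{2n}{N^2}\quad\text{for every cell }\Gamma,\qquad\text{and}\qquad\sum_j|z_j|\ge2n\Big(1-\frac1N\Big).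
\]
Let $Z_1,\dots,Z_n$ be independent with density $\frac1{2\pi}e^{-|z|}$ on $\mathbb{C}$. The joint density depends only on $\sum|z_j|$, which lets us convert probability into volume. The modulus $|Z_j|$ has density $re^{-r}$ and mean $2$, and the argument is uniform and independent of it, so $|Z_j|\mathbf{1}_{\{\theta_j\in\Gamma\}}$ has mean $2/N^2$. By the weak law of large numbers each of the $N^2+1$ conditions holds with probability tending to $1$, so $\mathbb{P}(Z\in G_n)\ge\frac12$ for large $n$. On $G_n$ the joint density is at most $(2\pi)^{-n}e^{-2n(1-1/N)}$, whence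
\[
\lambda_{2n}(G_n)\ge\tfrac12(2\pi)^ne^{2n(1-1/N)} .
\]
A closed arc of length $2\delta=2N\cdot\pi/N^2$ meets at most $2N+1$ cells. So for $z\in G_n$ every sum in \eqref{eq:window} is at most
\[
(2N+1)\Big(1+\frac1N\Big)\frac{2n}{N^2}=\frac{4n\kappa}N,\qquad\kappa=\Big(1+\frac1{2N}\Big)\Big(1+\frac1N\Big).
\]
Lemma~\ref{lem:windows} gives $\rho G_n\subset J_{B_1^n}$ for
\[
\rho=\frac4\pi\sin\frac\pi N\cdot\frac N{4n\kappa}=\frac\omega{n\kappa},\qquad\omega=\frac{\sin(\pi/N)}{\pi/N}.
\]
Using $n!\ge(n/e)^n$, we obtain for large $n$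
\[
R(B_1^n)\ge\rho^{2n}\lambda_{2n}(G_n)\frac{n!^2}{4^n}\ge\frac12\Big[\frac\pi2\Big(\frac\omega\kappa\Big)^2e^{-2/N}\Big]^n .
\]
Thus $\liminf_nR(B_1^n)^{1/n}\ge\frac\pi2(\omega/\kappa)^2e^{-2/N}$ for every $N\ge3$, and the right side tends to $\pi/2$ as $N\to\infty$. Together with the upper bound this gives $\lim_nR(B_1^n)^{1/n}=\pi/2$ and $c_*\ge\pi/2$. An estimate $R(K)\le c^n$ for all $n$ and $K$, applied to $B_1^n$, forces $c\ge\pi/2$. This completes the proof of Theorem~\ref{thm:rate}.

\begin{thebibliography}{9}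

\bibitem{BC}
\emph{Bergman Completeness},
\texttt{http://gamma.im.uj.edu.pl/\textasciitilde blocki/events/istanbul3.pdf}.

\bibitem{Sch}
Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}.

\end{thebibliography}
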